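# Two is the best constant for minmax regret assignment

## 1. No approximation factor below 2

**Theorem 1.** Let $0<\varepsilon<1$. If there is a polynomial-time algorithm that, for every instance of MINMAX REGRET MINIMUM ASSIGNMENT, returns an assignment $X\in\Phi$ with
$$Z(X)\le(2-\varepsilon)\min_{Y\in\Phi}Z(Y),$$
then P = NP. (For $\varepsilon\ge1$ the same conclusion follows a fortiori.)

**Theorem 2 (strengthenings).**

* (a) Theorem 1 remains true when every interval is one of $[0,0],[0,1],[1,1]$ and the maximum degree of $G$ is bounded by a constant depending only on $\varepsilon$.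
* (b) For every $\delta\in(0,1)$: unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, no polynomial-time algorithm has guarantee $2-2^{-(\log N)^{1-\delta}}$, where $N$ is the number of vertices of $G$. This holds even for intervals in $\{[0,0],[0,1],[1,1]\}$.
* (c) The same results hold for the maximum-assignment version.

Here is the meaning of the words. We are given a bipartite graph $G=(V,E)$ with $V=V_1\cup V_2$, $|V_1|=|V_2|$, that has at least one perfect matching. An *assignment* is a perfect matching $X\subseteq E$, and $\Phi\ne\emptyset$ is the set of all assignments. The weight of an edge $e$ is uncertain: we know only that it is in a closed interval $[\underline{w}_e,\overline{w}_e]$ with $\underline w_e\ge0$. A *scenario* $S=(w^S_e)_{e\in E}$ chooses one weight from each interval, independently; $\Gamma$ is the set of all scenarios. Put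
$$F(X,S)=\sum_{e\in X}w_e^S,\qquad F^*(S)=\min_{Y\in\Phi}F(Y,S),\qquad Z(X)=\max_{S\in\Gamma}\bigl(F(X,S)-F^*(S)\bigr).$$
We commit to $X$ first. Then the scenario is revealed, and our *regret* is the amount by which $X$ is worse than the best assignment in hindsight. The *maximal regret* $Z(X)$ is the worst case of this, and the problem is to minimize $Z(X)$ over $X\in\Phi$.

The problem is strongly NP-hard, and it is approximable within 2: a polynomial-time algorithm always finds $X$ with $Z(X)\le2\min_YZ(Y)$ (we prove this in Section 2). The question, taken from the source "Adam Kasperski", https://github.com/rjmanzo/IC-FICH-2015, is whether $2$ can be replaced by a smaller constant. Theorem 1 says that it cannot, unless P = NP.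

The proof is a gap reduction. From a 3SAT formula we build an instance in which $\min Z$ is at most about $A$ if the formula is satisfiable and at least about $2A$ if it is not, for a known number $A$. An algorithm with factor below 2 would tell the two cases apart.

## 2. Regret as a contest between two matchings

The definition of $Z$ contains a maximum over infinitely many scenarios. The first job is to remove it. For a set $A$ of edges write $\overline w(A)$ and $\underline w(A)$ for the sums of the upper and of the lower bounds over $A$.

**Lemma 3.** For every $X\in\Phi$,
$$Z(X)=\max_{Y\in\Phi}\bigl(\overline w(X\setminus Y)-\underline w(Y\setminus X)\bigr)=\overline w(X)-\min_{Y\in\Phi}C_X(Y),\qquad C_X(Y):=\overline w(X\cap Y)+\underline w(Y\setminus X).\tag{1}$$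
In particular $Z(X)$ is computable in polynomial time.

**Proof.** We have $F(X,S)-F^*(S)=\max_Y\bigl(F(X,S)-F(Y,S)\bigr)$. In $F(X,S)-F(Y,S)$ the edges of $X\cap Y$ cancel, so
$$F(X,S)-F(Y,S)=\sum_{e\in X\setminus Y}w_e^S-\sum_{e\in Y\setminus X}w_e^S\le\overline w(X\setminus Y)-\underline w(Y\setminus X).$$
The scenario "upper bound on $X$, lower bound elsewhere" gives equality, for all $Y$ at once. Taking the maximum over $S$ and $Y$ gives the first equality. The second follows from $\overline w(X\setminus Y)=\overline w(X)-\overline w(X\cap Y)$. Finally, $C_X(Y)$ is the total weight of $Y$ when edges of $X$ get weight $\overline w_e$ and all other edges get weight $\underline w_e$, so $\min_YC_X(Y)$ is an ordinary minimum-weight perfect matching problem, which is solvable in polynomial time. $\square$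

So think of an *adversary* who sees $X$ and chooses a matching $Y$. We call $C_X(Y)$ the adversary's cost. The adversary pays the upper bound on edges it shares with us and only the lower bound on all other edges.

**Example (two assignments).** Let $G=K_{2,2}$. There are two assignments, $X$ and $Y$, and they are disjoint. Let their total intervals be $[a,b]$ and $[a',b']$. Then $Z(X)=\max(0,b-a')$ and $Z(Y)=\max(0,b'-a)$. If $X$ has the smaller midpoint, $a+b\le a'+b'$, then $b-a'\le b'-a$, so $Z(X)\le Z(Y)$. Comparing midpoints solves this case exactly.

In general, midpoints give the factor 2.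

**Proposition 4 (the known upper bound).** Let $X$ be a minimum assignment for the midpoint weights $\frac12(\underline w_e+\overline w_e)$. Then $Z(X)\le2Z(Y)$ for every $Y\in\Phi$.

**Proof.** For every $S$ we have $F(X,S)-F^*(S)=\bigl(F(Y,S)-F^*(S)\bigr)+\bigl(F(X,S)-F(Y,S)\bigr)$, hence $Z(X)\le Z(Y)+\overline w(X\setminus Y)-\underline w(Y\setminus X)$. Midpoint optimality, after cancelling $X\cap Y$, says
$$\overline w(X\setminus Y)+\underline w(X\setminus Y)\le\overline w(Y\setminus X)+\underline w(Y\setminus X).$$
Rearranged: $\overline w(X\setminus Y)-\underline w(Y\setminus X)\le\overline w(Y\setminus X)-\underline w(X\setminus Y)$, and the right side is at most $Z(Y)$ by (1) applied to $Y$. So $Z(X)\le2Z(Y)$. $\square$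

With Theorem 1, the approximation threshold is exactly 2.

## 3. Assignments as cycle covers

Matchings are awkward to draw; cycles in a digraph are easier. Let $H$ be a digraph, loops allowed, without parallel arcs. Form the bipartite graph $G$ with $V_1=\{n^+\}$ and $V_2=\{n^-\}$, $n$ ranging over the nodes of $H$, and with an edge $n^+m^-$ for each arc $n\to m$ (so a loop at $n$ gives $n^+n^-$).

**Definition.** A *cover* of $H$ is a set of arcs such that every node has exactly one outgoing and exactly one incoming arc in the set, where a loop counts as both.

Perfect matchings of $G$ are exactly the covers of $H$. A cover is a set of node-disjoint cycles, some of them loops, that together contain every node. If every node has a loop, then $\Phi\ne\emptyset$. From now on we identify assignments with covers.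

**Example (choosing one item).** Let $H$ have nodes $\sigma,z_1,\dots,z_r$, arcs $\sigma\to z_i$ and $z_i\to\sigma$, and loops at the $z_i$ only. Since $\sigma$ has no loop, a cover consists of one 2-cycle $\sigma\to z_i\to\sigma$ and loops at the other $z_j$. So a cover is a choice of $i$. Give $\sigma\to z_i$ the interval $[a_i,b_i]$ and everything else $[0,0]$. By (1), choosing $i$ has regret $\max(0,b_i-\min_{j\ne i}a_j)$.

Take three items with intervals $[0,2]$, $[1+\tau,1+\tau]$, $[0,2]$, with $0<\tau<1$. The midpoints are $1,\,1+\tau,\,1$, so the midpoint rule chooses item 1 or 3, with regret $2-0=2$. Item 2 has regret $1+\tau$. Hence the analysis in Proposition 4 is tight for the midpoint rule. This says nothing about other algorithms; for those we need a reduction.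

## 4. Label Cover with tiny value

**Definition.** A *Label Cover* instance consists of a simple bipartite graph $(\mathcal U,\mathcal V,\mathcal E)$, label sets $[R]$ for $\mathcal U$ and $[L]$ for $\mathcal V$, and maps $\pi_e:[R]\to[L]$ for $e\in\mathcal E$. A labeling $(x,y)$ with $x:\mathcal U\to[R]$, $y:\mathcal V\to[L]$ *satisfies* $e=(u,v)$ if $\pi_e(x_u)=y_v$. The *value* $\mathrm{val}$ is the maximum fraction of edges that one labeling satisfies.

**Example.** Let $\mathcal U=\{u_1,u_2\}$, $\mathcal V=\{v\}$, $R=1$, $L=2$, with $\pi_{(u_1,v)}(1)=1$ and $\pi_{(u_2,v)}(1)=2$. The two edges demand different labels of $v$, so $\mathrm{val}=1/2$.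

We use the following published result.

**(LC)** There is an absolute constant $\gamma>0$ such that for each $k\ge1$ there is a reduction, running in time $n^{O(k)}$, from 3SAT on inputs of size $n\ge2$ to Label Cover with $R=7^k$, $L=2^k$, every $v\in\mathcal V$ of degree $D=5^k$ and every $u\in\mathcal U$ of degree $3^k$. Satisfiable inputs give $\mathrm{val}=1$; unsatisfiable inputs give $\mathrm{val}\le2^{-\gamma k}$.

Its sources are the PCP theorem (Arora–Lund–Motwani–Sudan–Szegedy, J. ACM 1998) in the form of the gap for 3SAT-5 (Feige, J. ACM 1998: exactly 3 distinct variables per clause, each variable in exactly 5 clauses), and Raz's parallel repetition theorem (SIAM J. Comput. 1998) applied to the clause–variable game. To see where the numbers come from, take $k=1$. The elements of $\mathcal U$ are the clauses, each with 7 satisfying assignments of its three variables as labels; those of $\mathcal V$ are the variables, with 2 truth values as labels; a clause is joined to its 3 variables, and $\pi_e$ reads off the value of the variable from the assignment. For general $k$ one takes $k$-tuples of everything. This construction is uniform: $k$ may be given as part of the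 input, and the constant in $O(k)$ is absolute. The constant $\gamma$ may be decreased, so we take it rational.

## 5. Layers of slots, and why routes must pay a toll

This section designs the reduction; the formal construction is in Section 6.

**The accounting.** By (1), $Z(X)=\overline w(X)-\min_YC_X(Y)$. We want covers $X$ of interest to correspond to labelings $x$ of $\mathcal U$, with $\overline w(X)\approx2A$ for all of them, and with
$$\min_YC_X(Y)\ge A\ \text{ if } x \text{ is part of a satisfying labeling},\qquad \min_YC_X(Y)\approx0\ \text{ if }\mathrm{val}\text{ is tiny}.$$
Then $Z\approx A$ in the first case and $Z\approx2A$ in the second. Intervals allow one asymmetry that makes this possible: an arc with interval $[0,B]$, $B$ huge, is free for the adversary (as long as $X$ avoids it) and prohibitive for us.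

**One vertex $v$.** Let $v$ have $D$ neighbours. Make $L$ layers; in layer $\ell$ put one *slot* for each neighbour $u$. The slot $(u,\ell)$ is a chain that passes through one *element arc* $p_a\to q_a$ for each $a$ with $\pi_{(u,v)}(a)=\ell$. Element arcs have interval $[0,1]$. Our cover $X$ uses, at the neighbour $u$, the element arc of the label $x_u$. So for the adversary, the slot $(u,\ell)$ with $\ell=\pi_{(u,v)}(x_u)$ costs 1 to traverse (*blocked*) and every other slot is free. Put also $c$ nodes $s_1,\dots,s_c$ whose loops have interval $[1,1]$ and belong to $X$. The adversary may keep such a loop and pay 1, or replace it by a cycle that starts at $s_h$, goes through one slot in each layer $1,\dots,L$, and returns to $s_h$. Different cycles must use different slots.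

If $\pi_{(u,v)}(x_u)=y_v$ for all neighbours $u$, then all $D$ slots of layer $y_v$ are blocked, and every such cycle pays 1. The adversary pays $c$ in any case. If instead each layer has at most $D-c$ blocked slots, then $c$ disjoint cycles run through free slots and the adversary pays 0.

**Example.** Let $v$ have four neighbours $u_1,\dots,u_4$, $R=L=4$, all $\pi$ the identity, and $c=3$. With $x_{u_i}=2$ for all $i$, layer 2 is entirely blocked. With $x_{u_i}=i$, layer $\ell$ has the single blocked slot $(u_\ell,\ell)$ and three free ones, so three disjoint free cycles exist.

The blocked slots of $v$ number $D$ in total, one for each neighbour. If $c$ were equal to $D$, one blocked slot in a layer would already hurt the adversary. So we take $c$ slightly smaller than $D$, and we need that for most $v$ no layer contains more than a small fraction of the blocked slots. That is what a tiny Label Cover value gives, and a value bounded away from 1 would not be enough for it.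

**Linking the gadgets of one $u$.** The label chosen at $u$ must be the same in all gadgets $v\in N(u)$. The natural device is the one in the item example: a node $\sigma_u$ and, for each label $a$, a *route* that leaves $\sigma_u$, passes through the element arc of $a$ in each gadget $v\in N(u)$ in turn, and returns to $\sigma_u$. If $X$ may not use the loop of $\sigma_u$, it chooses one route. The first thing to try is to make all connecting arcs of the routes free, $[0,0]$. This fails, because the adversary can use them too.

**Example (free routes break the satisfied case).** Take one $u$, one $v$, one edge, $R=L=3$, $\pi(a)=a$, $D=c=1$. The gadget is the cycle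
$$s\to d_1\to p_1\to q_1\to d_2\to p_2\to q_2\to d_3\to p_3\to q_3\to s,$$
where $d_\ell$ is the entrance of layer $\ell$, and the routes are $\sigma\to p_a\to q_a\to\sigma$. Let $x_u=y_v=2$, so the edge is satisfied and the blocked element arc is $p_2\to q_2$. The adversary plays
$$s\to d_1\to p_1\to q_1\to\sigma\to p_3\to q_3\to s,$$
with loops at $d_2,d_3,p_2,q_2$. It has left the gadget before the blocked slot along route 1 and re-entered it after the blocked slot along route 3. Its cost is $0$, while we needed $c=1$. The construction must work for whichever labeling satisfies all edges, so the inequality we need is false. The harmful move is exactly a passage along route arcs from a place *before* the blocked element to a place *after* it.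

If $\sigma\to p_a$ has the interval $[1,1]$, this cycle costs 1, as it should. But a toll at $\sigma$ only is not enough.

**Example (a toll at $\sigma$ only).** Take one $u$ with neighbours $v_1,v_2$, $R=L=3$, $D=c=1$; let the layers of $v_1$ contain the labels $2,1,3$ in this order, and those of $v_2$ the labels $3,1,2$. Let $x_u=1$ and $y_{v_1}=y_{v_2}=2$; both edges are satisfied. Write the gadget number as an upper index. The adversary plays
$$s^1\to d^1_1\to p^1_2\to q^1_2\to p^2_2\to q^2_2\to s^2\to d^2_1\to p^2_3\to q^2_3\to\sigma\to p^1_3\to q^1_3\to s^1$$
with loops elsewhere. It avoids the label 1. With a toll only at $\sigma$, its cost is $1$, while two $s$-nodes should cost 2. The passage $q^1_2\to p^2_2$ goes from before the blocked element of $v_1$ to after the blocked element of $v_2$, and it needs a toll as well.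

**Tolls and copies.** So give the interval $[1,1]$ to every route arc that enters a new edge of $\mathcal E$. We pay these tolls too: $\overline w(X)$ grows by one for each edge of $\mathcal E$, say by $|\mathcal E|=DP$ with $P=|\mathcal V|$, and so does $Z(X)$. The element arcs on $X$ also contribute $DP$, and the $s$-loops $cP\approx DP$. The two cases become about $DP+DP$ and $DP+DP+DP$: a ratio of $3/2$ only.

What restores the factor 2 is this observation. A passage is harmful only if the label's position relative to the blocked element changes from before to after. If we make $T$ copies of each gadget and let the route $a$ run through the $T$ copies for the same edge $e$ one after the other, then within these copies $a$ is always at the same position relative to $x_u$. So these passages need no toll. The tolls still amount to $DP$, while everything else is multiplied by $T$. The two cases become about $(1+T)DP$ and $(1+2T)DP$, and the ratio tends to 2.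

## 6. The digraph $H$

Let $0<\eta\le1/4$. Take a Label Cover instance in which every $v\in\mathcal V$ has degree $D\ge1$ and no $u\in\mathcal U$ is isolated. Put $P=|\mathcal V|$, so $|\mathcal E|=DP$, and
$$T=\lceil1/\eta\rceil,\qquad c=D-\lfloor\eta D\rfloor,\qquad B=5TDP.$$
Then $(1-\eta)D\le c\le D$, and $c\ge1$ because $c$ is an integer with $c\ge(1-\eta)D>0$.

**Nodes.**

* $\sigma_u$ for $u\in\mathcal U$;
* $p_{e,t,a}$ and $q_{e,t,a}$ for $e\in\mathcal E$, $t\in[T]$, $a\in[R]$;
* $d_{e,t,\ell}$ for $e\in\mathcal E$, $t\in[T]$, $\ell\in[L]$;
* $s_{v,t,h}$ for $v\in\mathcal V$, $t\in[T]$, $h\in[c]$.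

**Arcs and intervals.**

1. *Loops.* At all $p,q,d$: $[0,0]$. At all $s$: $[1,1]$. At all $\sigma_u$: $[0,B]$.
2. *Element arcs* $p_{e,t,a}\to q_{e,t,a}$: $[0,1]$.
3. *Route arcs.* For each $u$ fix an order $v_1,\dots,v_g$ of its neighbours and let $e_i=(u,v_i)$. For every $a\in[R]$:
   * $\sigma_u\to p_{e_1,1,a}$: $[1,1]$;
   * $q_{e_i,t,a}\to p_{e_i,t+1,a}$ for $t<T$: $[0,0]$;
   * $q_{e_i,T,a}\to p_{e_{i+1},1,a}$ for $i<g$: $[1,1]$;
   * $q_{e_g,T,a}\to\sigma_u$: $[0,0]$.

   Together with the element arcs $p_{e_i,t,a}\to q_{e_i,t,a}$ these form a cycle through $\sigma_u$, the *route* $(u,a)$.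
4. *Network arcs*, all $[0,B]$. Fix $v$ and $t$ (the *gadget* $(v,t)$). For $e=(u,v)$ and $\ell\in[L]$ let $a_1<\dots<a_k$ be the elements of $\pi_e^{-1}(\ell)$. The *slot* $(u,\ell)$ has the arcs $d_{e,t,\ell}\to p_{e,t,a_1}$ and $q_{e,t,a_i}\to p_{e,t,a_{i+1}}$ for $i<k$. Its *end* is $q_{e,t,a_k}$, or $d_{e,t,\ell}$ if $k=0$. Further network arcs go
   * from each $s_{v,t,h}$ to every $d_{e,t,1}$ with $e\ni v$;
   * from the end of each slot $(u,\ell)$ with $\ell<L$ to every $d_{e',t,\ell+1}$ with $e'\ni v$;
   * from the end of each slot $(u,L)$ to every $s_{v,t,h}$.

The arcs with interval $[0,B]$ (the network arcs and the loops at the $\sigma_u$) are called *heavy*.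

There are no parallel arcs: a route arc from a $q$ to a $p$ changes $t$ or $e$, while a network arc from a $q$ to a $p$ keeps both; the other types have different kinds of tails or heads. Every node has a loop, so $\Phi\ne\emptyset$. Each $p_{e,t,a}$ and each $q_{e,t,a}$ with $e=(u,v)$ lies on exactly one route, namely $(u,a)$.

**The covers $X_x$.** For a labeling $x:\mathcal U\to[R]$ let $X_x$ consist of the routes $(u,x_u)$, $u\in\mathcal U$, and of loops at all other nodes. Routes of different $u$ are disjoint, so this is a cover. It contains no heavy arc. The route $(u,x_u)$ contains $\deg u$ route arcs with interval $[1,1]$ (one at $\sigma_u$ and $\deg u-1$ between consecutive edges) and $T\deg u$ element arcs. Since $\sum_u\deg u=DP$, and since there are $cTP$ nodes $s$, all looped,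
$$\overline w(X_x)=DP+TDP+cTP,\qquad\underline w(X_x)=DP+cTP.\tag{2}$$

## 7. Covers without heavy arcs are labelings

The two lemmas in this section justify looking only at the covers $X_x$.

**Lemma 5.** If a cover $X$ contains a heavy arc, then $Z(X)\ge3TDP$.

**Proof.** Put $Y=X_x$ for any $x$ in (1). The heavy arc is in $X\setminus Y$, and all bounds are nonnegative, so
$$Z(X)\ge\overline w(X\setminus Y)-\underline w(Y\setminus X)\ge B-\underline w(Y)=5TDP-DP-cTP\ge5TDP-2TDP=3TDP.\qquad\square$$

**Lemma 6.** A cover $X$ without heavy arcs equals $X_x$ for some $x:\mathcal U\to[R]$.

**Proof.** **Step 1: find $x$.** The only non-heavy arc that leaves a node $d$ or $s$ is its loop, so all these nodes are looped. No $\sigma_u$ is looped, since that loop is heavy. So the outgoing arc of $\sigma_u$ in $X$ is the first arc of exactly one route $(u,a)$; put $x_u=a$.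

**Step 2: the route $(u,x_u)$ is contained in $X$.** We follow it from $\sigma_u$. If a node $p$ is entered by a route arc of $X$, it is not looped; the only other arc leaving $p$ is its element arc, so $X$ contains $p\to q$. Then $q$ is not looped, and the only non-heavy arc other than the loop that leaves $q$ is its route arc, so $X$ contains it. It leads to the next $p$ of the same route or to $\sigma_u$. By induction along the route, all of it is in $X$.

**Step 3: all other nodes are looped.** Let $q$ be a non-looped node of this type. The only arcs into $q$ are its loop and its element arc, so it is entered from its $p$, which is then not looped. A non-looped $p$ is entered by a non-heavy arc other than its loop, and there is only one such arc, its route arc. The tail of that arc is $\sigma_u$ or the preceding $q$ of the same route, which is then non-looped. Tracing back, we reach $\sigma_u$: the node is on a route whose first arc is in $X$, that is, on $(u,x_u)$. Hence $X=X_x$. $\square$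

## 8. A potential when all edges are satisfied

**Proposition 7.** If $\mathrm{val}=1$, then $\min_{X\in\Phi}Z(X)\le TDP+DP\le(1+\eta)TDP$.

**Proof.** Let $(x,y)$ satisfy all edges and let $X=X_x$. We shall prove
$$C_X(Y)\ge cTP\quad\text{for every cover }Y.\tag{3}$$
Then (1) and (2) give $Z(X)\le DP+TDP+cTP-cTP=DP+TDP$, and $DP\le\eta TDP$ because $T\ge1/\eta$.

**Step 1: write $C_X(Y)$ as a sum of arc costs.** Let $\mathrm{cost}(n\to m)$ be the upper bound if the arc is in $X$ and the lower bound otherwise. Then $C_X(Y)=\sum_{(n\to m)\in Y}\mathrm{cost}(n\to m)$. Explicitly:

* an element arc $p_{e,t,a}\to q_{e,t,a}$, $e=(u,v)$, costs 1 if $a=x_u$ and 0 otherwise;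
* network arcs and loops at the $\sigma_u$ are not in $X$ and cost 0;
* loops at the $s$-nodes cost 1;
* route arcs with interval $[1,1]$ cost 1;
* all remaining arcs (the $[0,0]$ route arcs and the loops at $p,q,d$) cost 0.

**Step 2: reduce (3) to finding potentials.** This is the easy half of linear programming duality for assignments. Suppose that functions $\phi^{in},\phi^{out}$ on the nodes satisfy
$$\phi^{in}(m)-\phi^{out}(n)\le\mathrm{cost}(n\to m)\quad\text{for all arcs }n\to m.\tag{4}$$
Sum (4) over the arcs of a cover $Y$. Each node is the head of exactly one arc of $Y$ and the tail of exactly one, so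
$$C_X(Y)\ge\sum_n\bigl(\phi^{in}(n)-\phi^{out}(n)\bigr).\tag{5}$$

**Step 3: define the potentials.** The value will say whether, at this place of the gadget, the blocked layer has already been passed: 0 for "before", 1 for "after". At an $s$-node one arrives with 1 and starts again with 0. In what follows $e=(u,v)$ and $\ell^*=y_v$; as all edges are satisfied, $\pi_e(x_u)=\ell^*$ for all $u\in N(v)$. The definition does not depend on $t$ or $h$.

* $\sigma_u$: $\phi^{in}=\phi^{out}=0$.
* $s_{v,t,h}$: $\phi^{in}=1$ and $\phi^{out}=0$.
* $d_{e,t,\ell}$: $\phi^{in}=\phi^{out}=0$ if $\ell\le\ell^*$, and $\phi^{in}=\phi^{out}=1$ if $\ell>\ell^*$.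
* $p_{e,t,a}$ and $q_{e,t,a}$: here $\phi^{in}=\phi^{out}=:\phi$. Compare $(\pi_e(a),a)$ with $(\ell^*,x_u)$ lexicographically. If it is smaller ("before"), $\phi(p)=\phi(q)=0$. If it is larger ("after"), $\phi(p)=\phi(q)=1$. If it is equal, which means $a=x_u$, then $\phi(p)=0$ and $\phi(q)=1$.

**Step 4: verify (4) for every arc.**

*Loops.* At $p,q,d,\sigma$: the difference is $0$ and the cost is $0$. At $s$: $1-0\le1$.

*Element arcs.* If $a\ne x_u$: $0\le0$. If $a=x_u$: $1-0\le1$.

*Arcs inside a slot $(u,\ell)$* (cost 0). If $\ell<\ell^*$, all nodes of the slot have value 0; if $\ell>\ell^*$, all have value 1; the differences are 0. Let $\ell=\ell^*$. The fiber $\pi_e^{-1}(\ell^*)$ contains $x_u$, so it is nonempty and $a_1\le x_u$; hence $\phi(p_{e,t,a_1})=0$, and also $\phi(d_{e,t,\ell^*})=0$. Consider $q_{e,t,a_i}\to p_{e,t,a_{i+1}}$. If $a_i<x_u$, then $a_{i+1}\le x_u$, so the head has value 0. If $a_i\ge x_u$, the tail has value 1. In all cases the head value is at most the tail value.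

*Arcs from slot ends* (cost 0). We claim that the end of the slot $(u,\ell)$ has $\phi^{out}=1$ if $\ell\ge\ell^*$ and $0$ if $\ell<\ell^*$. For $\ell\ne\ell^*$ this is clear, since all nodes of the slot have the same value (this includes empty slots, whose end is $d$). For $\ell=\ell^*$ the end is $q_{e,t,a_k}$ with $a_k\ge x_u$, so its value is 1. Now let $\ell<L$: the head $d_{e',t,\ell+1}$ has $\phi^{in}=1$ exactly if $\ell+1>\ell^*$, that is, if $\ell\ge\ell^*$. Here it matters that $\ell^*=y_v$ is the same for all edges $e'$ at $v$. The difference is 0. For $\ell=L\ge\ell^*$ the head $s$ has $\phi^{in}=1$ and the end has $\phi^{out}=1$; the difference is 0.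

*Arcs $s_{v,t,h}\to d_{e,t,1}$* (cost 0). As $1\le\ell^*$, the head has $\phi^{in}=0$, and $\phi^{out}(s)=0$.

*Route arcs with interval $[1,1]$* (cost 1). All values are 0 or 1, so the difference is at most 1. These are the arcs that, without a toll, would lead from before to after.

*Route arcs $q_{e,t,a}\to p_{e,t+1,a}$* (cost 0). The edge $e$ and the label $a$ are the same at both ends, so the status of $a$ is the same. The difference is $0-0$ (before), $1-1$ (after) or $0-1$ (equal). This is why copies of the same gadget need no toll.

*Route arcs $q_{e_g,T,a}\to\sigma_u$* (cost 0). The difference is $0-\phi(q)\le0$.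

**Step 5: evaluate (5).** We have $\phi^{in}=\phi^{out}$ except at the $s$-nodes, where the difference is 1. There are $cTP$ of them, so $C_X(Y)\ge cTP$. This is (3). $\square$

## 9. Cheap cycles when the value is at most $\eta^2$

**Proposition 8.** If $\mathrm{val}\le\eta^2$, then $Z(X)\ge(2-2\eta)TDP$ for every cover $X$.

**Proof.** If $X$ contains a heavy arc, Lemma 5 gives $Z(X)\ge3TDP$. Otherwise $X=X_x$ by Lemma 6. Let $X=X_x$.

**Step 1: at most vertices $v$, no layer is blocked too often.** For $v\in\mathcal V$ and $\ell\in[L]$ let
$$k_\ell(v)=\bigl|\{u\in N(v):\pi_{(u,v)}(x_u)=\ell\}\bigr|,\qquad\mathcal V'=\{v\in\mathcal V:k_\ell(v)\le\eta D\text{ for all }\ell\}.$$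
Label each $v$ by an $\ell$ that maximizes $k_\ell(v)$. Together with $x$, this labeling satisfies $\sum_v\max_\ell k_\ell(v)\ge\eta D\,|\mathcal V\setminus\mathcal V'|$ edges out of $DP$, a fraction of at least $\eta|\mathcal V\setminus\mathcal V'|/P$. As $\mathrm{val}\le\eta^2$, we get $|\mathcal V\setminus\mathcal V'|\le\eta P$.

**Step 2: build the adversary's cover $Y$.** Put loops at all $\sigma_u$. In the gadgets $(v,t)$ with $v\notin\mathcal V'$ put loops at all nodes. Now let $v\in\mathcal V'$ and $t\in[T]$. Call the slot $(u,\ell)$ *blocked* if $\pi_{(u,v)}(x_u)=\ell$. The integer $k_\ell(v)$ is at most $\eta D$, hence at most $\lfloor\eta D\rfloor$, so layer $\ell$ has $D-k_\ell(v)\ge D-\lfloor\eta D\rfloor=c$ unblocked slots. Choose $c$ of them in each layer and number them $1,\dots,c$. For each $h\in[c]$ let $Y$ contain the cycle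
$$s_{v,t,h}\to(h\text{-th chosen slot of layer }1)\to\dots\to(h\text{-th chosen slot of layer }L)\to s_{v,t,h},$$
which traverses each of its slots completely, from its node $d$ to its end, along the network arcs and the element arcs of the slot. The arcs between consecutive slots exist, because the end of every slot of layer $\ell$ is joined to every $d_{e',t,\ell+1}$ of the gadget. These cycles are node-disjoint: they use different $s$-nodes and different slots. Put loops at all remaining nodes. This is a cover.

**Step 3: the cost of $Y$.** The loops at the $\sigma_u$ and the network arcs are not in $X$ and have lower bound 0, so they cost 0. An element arc of $Y$ lies in an unblocked slot $(u,\ell)$; its label $a$ has $\pi_{(u,v)}(a)=\ell\ne\pi_{(u,v)}(x_u)$, so $a\ne x_u$, the arc is not in $X$, and it costs 0. Loops at $p,q,d$ cost 0. Only the $s$-loops in gadgets with $v\notin\mathcal V'$ cost something, 1 each. Hence $C_X(Y)\le cT\,|\mathcal V\setminus\mathcal V'|\le\eta cTP$.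

**Step 4: conclude.** By (1) and (2), and by $c\ge(1-\eta)D$,
$$Z(X)\ge DP+TDP+cTP-\eta cTP\ge TDP+(1-\eta)^2TDP\ge(2-2\eta)TDP,$$
because $(1-\eta)^2\ge1-2\eta$. $\square$

## 10. From the gap to P = NP

**Proof of Theorem 1.** A $(2-\varepsilon)$-approximation is also a $(2-\varepsilon')$-approximation for every $\varepsilon'<\varepsilon$, since $Z\ge0$. So we may assume that $0<\varepsilon<1$ is rational; this also covers $\varepsilon\ge1$. Let $\eta=\varepsilon/4<1/4$, and choose a constant $k$ with $2^{-\gamma k}\le\eta^2$. Given a 3SAT formula, apply (LC) with this $k$ and then the construction of Section 6. The numbers $R,L,D,T$ are constants, so the reduction runs in polynomial time, and all bounds are polynomially bounded integers.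

Run the supposed algorithm, with guarantee $2-\varepsilon=2-4\eta$, on this instance, and compute $Z(X)$ for its output $X$ by Lemma 3.

If the formula is satisfiable, then $\mathrm{val}=1$, and Proposition 7 gives
$$Z(X)\le(2-4\eta)(1+\eta)TDP=(2-2\eta-4\eta^2)TDP<(2-2\eta)TDP.$$
If it is not satisfiable, then $\mathrm{val}\le2^{-\gamma k}\le\eta^2$, and Proposition 8 gives $Z(X)\ge(2-2\eta)TDP$. So comparing $Z(X)$ with $(2-2\eta)TDP$ decides 3SAT in polynomial time, and P = NP. $\blacksquare$

## 11. Unit intervals, bounded degree, and a guarantee that tends to 2

**Proof of Theorem 2(a).** The only intervals outside $\{[0,0],[0,1],[1,1]\}$ are the heavy ones. We spread each heavy arc over a path of light arcs.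

**Step 1: the replacement.** Replace each heavy arc $n\to m$, possibly with $n=m$, by
$$n\to z_1\to z_2\to\dots\to z_{B-1}\to m$$
with new nodes $z_i$ for each heavy arc, each of the $B$ arcs having the interval $[0,1]$, and add loops $[0,0]$ at the $z_i$. For $n=m=\sigma_u$ this is a closed walk through $\sigma_u$ that replaces its loop. (Here $B=5TDP\ge2$.) No parallel arcs arise.

**Step 2: covers and regrets are preserved.** The only arcs into $z_i$ are its loop and the preceding path arc, and the only arcs out of $z_i$ are its loop and the next path arc. So in a cover, if some $z_i$ is not looped, then both path arcs at $z_i$ are used, hence the neighbours of $z_i$ on the path are not looped either if they are new nodes, and by induction the whole path is used. Thus in each cover either the whole path is used or all its $z_i$ are looped. Replacing "the path is used" by "the heavy arc is used" gives a bijection between the covers of the new and of the old digraph. A used path has total bounds $0$ and $B$, like the heavy arc, and the loops at the $z_i$ have weight 0. A path is shared by two covers entirely or not at all, and the same holds for the heavy arc. So $\overline w$,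 $\underline w$, $C_X(Y)$ and hence $Z$ are preserved. A node $\sigma_u$ no longer has a loop, but the cover "loops everywhere" of the old digraph corresponds to a cover of the new one, so $\Phi\ne\emptyset$.

**Step 3: size and degree.** Since $B$ is polynomially bounded, so is the size of the new instance. The degree of $n^+$ in $G$ is the out-degree of $n$, and that of $n^-$ is its in-degree. We count these, the replaced arcs being counted by the first or last arc of their paths.

* $\sigma_u$: $R+1$ out and $R+1$ in ($R$ routes, one closed walk).
* $p$: 2 out (loop, element arc) and at most 3 in (loop, route arc, one network arc of its slot).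
* $q$: 2 in; out there are a loop, a route arc, and one network arc inside its slot or, if it is an end, $D$ or $c\le D$ network arcs. So at most $D+2$ out.
* $d$: at most $D+1$ in (loop, and $D$ slot ends or $c$ nodes $s$); at most $D+1$ out.
* $s$: $D+1$ in and $D+1$ out.
* $z_i$: 2 in and 2 out.

So all degrees are at most $\max(R,D)+2$, where $R=7^k$ and $D=5^k$ depend only on $\varepsilon$. As $Z$ is unchanged, the proof of Theorem 1 applies word for word to the new instances. $\blacksquare$

**Proof of Theorem 2(b).** We let $k$ grow with the input; logarithms are to base 2.

**Step 1: parameters.** Let the 3SAT input have size $n\ge2$. Fix an integer $A\ge 1$ with $A>(1-\delta)/\delta$, and put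
$$k=\lceil\log n\rceil^A,\qquad\eta=2^{-\lfloor\gamma k/2\rfloor}.$$
For large $n$ we have $\eta\le1/4$. As $2\lfloor\gamma k/2\rfloor\le\gamma k$, in the unsatisfiable case $\mathrm{val}\le2^{-\gamma k}\le\eta^2$. The number $\eta$ is rational, so $T$, $c$ and the threshold $(2-2\eta)TDP$ are computed exactly.

**Step 2: the size of the instance.** Use the instance from the proof of (a). The Label Cover instance has size $n^{O(k)}$; $R$, $L$, $D$ and $T=1/\eta\le2^{\gamma k/2}$ are at most $n^{O(k)}$ because $n\ge2$; hence so is $B=5TDP$. So the number $N$ of vertices is at most $n^{O(k)}$, and the instance is constructed in time $n^{O(k)}=2^{(\log n)^{O(1)}}$. As $\lceil\log n\rceil\le2\log n$, we get $\log N=O(k\log n)=O((\log n)^{A+1})$ and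
$$(\log N)^{1-\delta}=O\bigl((\log n)^{(A+1)(1-\delta)}\bigr)=o\bigl((\log n)^A\bigr),$$
because $(A+1)(1-\delta)<A$ is equivalent to $1-\delta<\delta A$.

**Step 3: compare the guarantees.** We have $4\eta\le2^{3-\gamma k/2}$, and $\gamma k/2-3\ge\frac{\gamma}{2}(\log n)^A-3\ge(\log N)^{1-\delta}$ for all large $n$ by Step 2. So $4\eta\le2^{-(\log N)^{1-\delta}}$, and an algorithm with guarantee $2-2^{-(\log N)^{1-\delta}}$ has, on our instances, guarantee $2-4\eta$. The comparison in Section 10 then decides 3SAT for all large $n$, in time polynomial in the size of the instance, that is, in time $2^{(\log n)^{O(1)}}$; the finitely many small $n$ are handled by a table. As 3SAT is NP-complete and a polynomial-time reduction changes $\log n$ by at most a constant factor (up to an additive constant), $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$. $\blacksquare$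

**Proof of Theorem 2(c).** In the maximum version, the regret of $X$ under $S$ is $\max_YF(Y,S)-F(X,S)$. We turn a minimum instance into a maximum instance with the same $Z$. Let $M\ge\max_e\overline w_e$ and replace each interval $[\underline w_e,\overline w_e]$ by $[M-\overline w_e,M-\underline w_e]$, which is nonnegative. The scenarios correspond bijectively, $w^S_e\leftrightarrow M-w^S_e$. All assignments have the same number $|V_1|$ of edges, so under the new weights an assignment $Y$ weighs $M|V_1|-F(Y,S)$, and
$$\max_Y\bigl(M|V_1|-F(Y,S)\bigr)-\bigl(M|V_1|-F(X,S)\bigr)=F(X,S)-\min_YF(Y,S).$$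
So the regrets agree in every scenario, and the two instances have the same function $Z$. The graph does not change, and for the instances in (a) and (b) we take $M=1$: the intervals $[0,0],[0,1],[1,1]$ become $[1,1],[0,1],[0,0]$. Hence Theorem 1 and parts (a) and (b) hold for the maximum version. $\blacksquare$
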